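\title{Normalized matching posets need not be nested chain orders}

\begin{abstract}
A finite graded poset is a nested chain order if it can be partitioned into chains whose sets of ranks are totally ordered by inclusion. We disprove the conjecture that every poset with the normalized matching property is a nested chain order. The counterexample has rank $3$, thirty elements and rank sizes $9,6,9,6$, and it extends to every rank $n\ge 3$; the statement is known to hold in rank at most $2$. We also prove that a normalized matching poset is a nested chain order if, of any two rank sizes, one divides the other, or if it is rank-unimodal and satisfies a weaker divisibility condition. The latter result contains the theorem of Anderson and Griggs on symmetric chain orders.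
\end{abstract}

\section{The problem and the results}

Let $P$ be a finite \emph{graded} poset of rank $n$: every maximal chain of $P$ has length $n$, that is, $n+1$ elements. Its rank function $r\colon P\to\{0,\dots,n\}$ satisfies $r(x)=0$ if $x$ is minimal and $r(z)=r(y)+1$ if $z$ covers $y$. We write $P_i=\{x\in P: r(x)=i\}$ for the $i$th rank set and $N_i=|P_i|$ for its size, and we call $(N_0,\dots,N_n)$ the \emph{profile} of $P$. For $X\subseteq P_i$ let $\Gamma_j(X)$ be the set of elements of $P_j$ that are comparable with some element of $X$. The poset $P$ has the \emph{normalized matching property} (NM) if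
\begin{equation}\label{eq:NM}
\frac{|\Gamma_j(X)|}{N_j}\ \ge\ \frac{|X|}{N_i}\qquad\text{for all } 0\le i,j\le n \text{ and all } X\subseteq P_i .
\end{equation}
If each rank set carries total mass $1$, spread evenly over its elements, then \eqref{eq:NM} says that the shadow of a set weighs at least as much as the set. Regularity is a natural source of the inequality. Suppose that each element of $P_i$ is comparable with exactly $d\ge1$ elements of $P_j$, and each element of $P_j$ with exactly $d'$ elements of $P_i$. Counting comparable pairs gives $d|X|\le d'|\Gamma_j(X)|$ and $dN_i=d'N_j$, and \eqref{eq:NM} follows. The subsets of a finite set, ordered by inclusion, are an example.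

For a chain $C$ let $r(C)=\{r(x):x\in C\}$ be its \emph{rank set}. A partition of $P$ into nonempty chains is \emph{nested} if $r(C)\subseteq r(C')$ whenever $|C|\le|C'|$, and $P$ is a \emph{nested chain order} if it has a nested partition. Such a partition is extremal: it certifies, for every $k$ at once, that the $k$ largest rank sets form a largest union of $k$ antichains (Remark~\ref{rem:sperner}). The chains are allowed to skip ranks. For example, the poset $x_1,x_2<z<y_1,y_2$ of profile $(2,1,2)$ has the nested partition $\{x_1,z,y_1\}$, $\{x_2,y_2\}$. The following conjecture is posed in~\cite{source}.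

\begin{quote}
\emph{Every finite graded poset with the normalized matching property is a nested chain order.}
\end{quote}

The simplest cases suggest that this is true. If $N_i\le N_j$, then \eqref{eq:NM} gives $|\Gamma_j(X)|\ge|X|$, so by Hall's theorem $P_i$ can be matched into $P_j$ along comparable pairs, whether or not the ranks are consecutive. Thus all the links that the chains could need exist, one pair of ranks at a time. If $N_0\ge N_1\ge\dots\ge N_n$, the links fit together: match each $P_{i+1}$ into $P_i$ and concatenate, and every chain has a rank set of the form $\{0,\dots,j\}$. Three further cases are known. Call $P$ \emph{rank-symmetric and rank-unimodal} (RSU) if $N_0=N_n\le N_1=N_{n-1}\le\dots\le N_{\lfloor n/2\rfloor}=N_{\lceil n/2\rceil}$; a nested chain order with the RSU property is a \emph{symmetric chain order}.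
\begin{itemize}
\item[(K1)] The conjecture holds for posets of rank at most $2$.
\item[(K2)] (Anderson; Griggs) A poset with the NM and RSU properties is a symmetric chain order.
\item[(K3)] The conjecture holds if $N_0=N_n\ge N_1=N_{n-1}\ge\dots\ge N_{\lfloor n/2\rfloor}=N_{\lceil n/2\rceil}$.
\end{itemize}
Nevertheless the conjecture is false, already in the first rank that (K1) leaves.

\begin{theorem}\label{thm:counter}
There is a graded poset of rank $3$ with profile $(9,6,9,6)$ that has NM and is not a nested chain order.
\end{theorem}

\begin{theorem}\label{thm:allranks}
For every $n\ge3$ there is a graded poset of rank $n$ that has NM and is not a nested chain order. Together with \emph{(K1)}, the statement ``every NM poset of rank $n$ is a nested chain order'' holds if and only if $n\le2$.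
\end{theorem}

On the positive side, arithmetic conditions on the profile force nestedness.

\begin{theorem}\label{thm:div}
Let $P$ have NM, and suppose that of any two rank sizes one divides the other. Then $P$ is a nested chain order.
\end{theorem}

By Theorem~\ref{thm:counter} the divisibility hypothesis cannot simply be dropped, even in rank $3$ and with only two distinct sizes. For unimodal profiles less is needed.

\begin{theorem}\label{thm:uni}
Let $P$ have NM and $N_0\le\dots\le N_t\ge\dots\ge N_n$. Starting from $[\ell,u]=[t,t]$, repeatedly enlarge the interval $[\ell,u]$ by the one of $\ell-1$, $u+1$ that has the larger rank size (either one if the sizes are equal; the only available one if an end has been reached). Assume that whenever both neighbors exist, with sizes $b\ge c$, and $b<s:=\min_{\ell\le i\le u}N_i$, we have $c\mid b$. Then $P$ is a nested chain order.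
\end{theorem}

A unimodal profile that satisfies the hypothesis of Theorem~\ref{thm:div} has $c\mid b$ at every step. The profile $(2,7,6,4)$ is neither RSU nor covered by Theorem~\ref{thm:div}, but it satisfies the hypothesis of Theorem~\ref{thm:uni}: the pairs $(b,c)$ are $(6,2)$ and then $(4,2)$. The case (K2) is Corollary~\ref{cor:AG}. Only the second sentence of Theorem~\ref{thm:allranks} relies on a known result; everything else is proved below from the theorems of Hall, K\"onig and Menger.

\section{Layers, copies and the shape of a nested partition}

We use three standard facts about finite graphs.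
\begin{itemize}
\item \emph{Hall's theorem.} A bipartite graph on $(U,V)$ has a matching that covers $U$ if and only if every $X\subseteq U$ has at least $|X|$ neighbors.
\item \emph{K\"onig's theorem.} A bipartite multigraph in which every vertex has the same degree $d\ge1$ has a perfect matching.
\item \emph{Menger's theorem.} Let $A,B$ be sets of vertices of a directed graph. The largest number of pairwise vertex-disjoint directed paths from $A$ to $B$ equals the smallest size of a set of vertices that meets every directed path from $A$ to $B$.
\end{itemize}

Call a bipartite graph on nonempty sets $(U,V)$ an \emph{NM graph} if $|\Gamma(X)|/|V|\ge|X|/|U|$ for all $X\subseteq U$, where $\Gamma(X)$ is the set of neighbors of $X$.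

\begin{lemma}\label{lem:bip}
Let $G$ be an NM graph on $(U,V)$.
\begin{itemize}
\item[(a)] $G$ is also an NM graph on $(V,U)$.
\item[(b)] $G$ has a matching that covers the smaller of $U$ and $V$; it is perfect if $|U|=|V|$.
\item[(c)] If each vertex of one side is replaced by $d\ge1$ copies with the same neighbors, the resulting graph is NM.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Y\subseteq V$ and $X=U\setminus\Gamma(Y)$. No edge joins $X$ to $Y$, so $\Gamma(X)\subseteq V\setminus Y$, and
\[
1-\frac{|\Gamma(Y)|}{|U|}=\frac{|X|}{|U|}\le\frac{|\Gamma(X)|}{|V|}\le 1-\frac{|Y|}{|V|}.
\]
(b) By (a) we may assume $|U|\le|V|$. Then $|\Gamma(X)|\ge|X|\,|V|/|U|\ge|X|$, and Hall's theorem applies.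

(c) By (a) we may assume that the copied side is $V$. For $X\subseteq U$ both $|\Gamma(X)|$ and $|V|$ are multiplied by $d$.
\end{proof}

For $0\le i<n$, the $i$th \emph{layer} $G_i$ of $P$ is the bipartite graph on $(P_i,P_{i+1})$ whose edges are the comparable pairs; these are the cover relations between the two ranks.

\begin{lemma}\label{lem:layers}
A graded poset has NM if and only if all its layers are NM graphs.
\end{lemma}

\begin{proof}
Necessity is the case $j=i+1$ of \eqref{eq:NM}. Conversely, let all layers be NM and let $X\subseteq P_i$. For $j=i$ we have $\Gamma_i(X)=X$. Let $j>i$. If $x<y$ with $x\in P_i$ and $y\in P_j$, a chain of covers from $x$ to $y$ passes through rank $j-1$, so $\Gamma_j(X)=\Gamma_j(\Gamma_{j-1}(X))$. Since $G_{j-1}$ is NM, $|\Gamma_j(X)|/N_j\ge|\Gamma_{j-1}(X)|/N_{j-1}$, and induction on $j$ gives \eqref{eq:NM}. The case $j<i$ follows from Lemma~\ref{lem:bip}(a), applied to the graph of comparable pairs on $(P_j,P_i)$.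
\end{proof}

Our examples are specified by their layers. Given disjoint nonempty sets $P_0,\dots,P_n$ and bipartite graphs on $(P_i,P_{i+1})$, put $x\le y$ if $y$ is reached from $x$ by a path that goes up one level at each step. The cover relations are exactly the edges. If every element of level $<n$ has a neighbor above and every element of level $>0$ has a neighbor below, then a maximal chain runs through covers from level $0$ to level $n$. So the poset is graded of rank $n$ and has the given graphs as layers.

The next lemma drives both the counterexample and the induction for Theorem~\ref{thm:div}: the profile alone determines the rank sets of a nested partition.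

\begin{lemma}\label{lem:shape}
A chain partition is nested if and only if its rank sets are totally ordered by inclusion. A nested partition has exactly $M=\max_iN_i$ chains, and they can be numbered $C_1,\dots,C_M$ so that
\[
r(C_j)=\{i: N_i\ge j\}\qquad(1\le j\le M).
\]
\end{lemma}

\begin{proof}
Elements of a chain have different ranks, so $|C|=|r(C)|$. In a nested partition, of any two chains the shorter has the smaller rank set. Conversely, let the rank sets be totally ordered and $|C|\le|C'|$. If $r(C')\subseteq r(C)$, the two sets are equal by size, so $r(C)\subseteq r(C')$ in every case.

Now let the partition be nested, and let $\mathcal C_i$ be the family of its chains that meet $P_i$. Each of them meets $P_i$ once, so $|\mathcal C_i|=N_i$. Any two families $\mathcal C_i,\mathcal C_{i'}$ are comparable under inclusion, since chains $C\in\mathcal C_i\setminus\mathcal C_{i'}$ and $C'\in\mathcal C_{i'}\setminus\mathcal C_i$ would have incomparable rank sets. Every chain lies in some family and hence in the largest one, which has $M$ members. List the chains of the smallest family first, then the remaining chains of the next smallest, and so on. Then $\mathcal C_i=\{C_1,\dots,C_{N_i}\}$, so $i\in r(C_j)$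 if and only if $j\le N_i$.
\end{proof}

\begin{remark}\label{rem:sperner}
Let $P$ have a nested partition and $1\le k\le n+1$. A union of $k$ antichains meets $C_j$ in at most $\min(k,|C_j|)$ elements. The union of the $k$ largest rank sets attains this bound on every chain, because $r(C_j)$ consists of the $|C_j|$ largest ranks. So it is a largest union of $k$ antichains.
\end{remark}

\section{The counterexample}

By Lemma~\ref{lem:shape}, a nested partition of a poset with $N_0=N_2>N_1=N_3$ consists of \emph{full} chains, with rank set $\{0,1,2,3\}$, and \emph{short} chains, with rank set $\{0,2\}$. The short chains must pair up exactly those elements that the full chains leave over in $P_0$ and $P_2$. Each of the three layers restricts what can be left over, and NM, a condition on one layer at a time, does not coordinate these restrictions. We look for layers that are NM and restrict the leftover elements as tightly as possible.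

\subsection*{Posets built from paths}
Consider the path $u_1-v_1-u_2-v_2-u_3$, and call $\{u_1,u_2,u_3\}$ its \emph{triple}. A matching that covers $v_1$ and $v_2$ leaves over exactly one vertex of the triple, and this vertex can be any of the three:
\begin{equation}\label{eq:match}
\{v_1u_2,\,v_2u_3\}\text{ misses }u_1,\qquad
\{v_1u_1,\,v_2u_3\}\text{ misses }u_2,\qquad
\{v_1u_1,\,v_2u_2\}\text{ misses }u_3 .
\end{equation}
If all layers are disjoint unions of such paths, nestedness becomes a question about transversals of triples.

\begin{proposition}\label{prop:paths}
Let $P$ be a graded poset with profile $(3m,2m,3m,2m)$ in which each layer is a disjoint union of $m$ five-vertex paths, with the triples in the rank set of size $3m$. Then $P$ has NM. Moreover, $P$ is a nested chain order if and only if there are $m$ pairwise disjoint pairs $x<y$, with \emph{bottom} $x\in P_0$ and \emph{top} $y\in P_2$, such that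
\begin{itemize}
\item[(T0)] each triple of $G_0$ contains exactly one bottom;
\item[(T1)] each triple of $G_1$ contains exactly one top;
\item[(T2)] each triple of $G_2$ contains exactly one top.
\end{itemize}
\end{proposition}

\begin{proof}
In one path, a set of $k=0,1,2$ vertices among $v_1,v_2$ has $0,2,3$ neighbors, which is at least $\frac32k$. Summing over the paths of a layer gives $|\Gamma(X)|\ge\frac32|X|$, that is, $|\Gamma(X)|/3m\ge|X|/2m$, for every subset $X$ of the smaller side. By Lemmas~\ref{lem:bip}(a) and~\ref{lem:layers}, $P$ has NM.

Suppose that $P$ has a nested partition. The set $\{i:N_i\ge j\}$ is $\{0,1,2,3\}$ for $j\le 2m$ and $\{0,2\}$ for $2m<j\le3m$, so by Lemma~\ref{lem:shape} there are $2m$ full chains and $m$ short chains $x<y$. Fix a layer. Each full chain has one element in each of the two ranks of the layer, and these two elements form an edge. The $2m$ edges so obtained form a matching, which covers the smaller side because short chains avoid $P_1$ and $P_3$. In each path this matching has exactly two edges, one at $v_1$ and one at $v_2$. So exactly two vertices of the triple lie on full chains, and the third lies on a short chain. For the three layers this is (T0),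 (T1) and (T2).

Conversely, given such pairs, delete their $2m$ elements. Each path of each layer loses exactly one vertex of its triple, so by \eqref{eq:match} each layer has a perfect matching on its remaining vertices. Concatenating the three matchings gives $2m$ full chains, which together with the $m$ pairs form a nested partition.
\end{proof}

For $m=1$ each of $P_0$ and $P_2$ is a single triple, any pair $x<y$ satisfies all three conditions, and $P$ is nested. For $m=3$ there is room to make the conditions collide. Arrange $P_2$ as a $3\times3$ array whose rows are the triples of $G_1$ and whose columns are the triples of $G_2$. Then (T1) and (T2) force a top in every row and every column, in particular one in the first column and one in the last. An end vertex of a path of $G_1$ has a single lower cover, so such a top dictates which triple of $G_0$ contains its bottom. We connect the bottom layer with a cyclic twist, so that the first and last columns dictate incompatible choices.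

\subsection*{The poset $Q$}
Indices $i$ are taken in $\mathbb Z_3=\{1,2,3\}$. Let
\[
Q_0=\{p_i,q_i,s_i\},\quad Q_1=\{e_i,f_i\},\quad Q_2=\{a_i,b_i,c_i\},\quad Q_3=\{g_t,h_t: t\in\{a,b,c\}\},
\]
and let the layers be the following unions of three paths (Figure~\ref{fig:Q}):
\[
\begin{array}{lll}
G_0: & p_i-e_i-q_i-f_{i-1}-s_i & (i\in\mathbb Z_3),\\[2pt]
G_1: & a_i-e_i-b_i-f_i-c_i & (i\in\mathbb Z_3),\\[2pt]
G_2: & t_1-g_t-t_2-h_t-t_3 & (t\in\{a,b,c\}).
\end{array}
\]
In each layer the three paths cover both rank sets, so every element has a neighbor in each adjacent rank. Hence $Q$ is graded of rank $3$, with profile $(9,6,9,6)$.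

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.15cm,y=1.45cm,every node/.style={inner sep=1.5pt}]
\path (-0.5,0) node (q1) {$q_1$} (0.5,0) node (p1) {$p_1$} (1.5,0) node (s2) {$s_2$}
 (2.5,0) node (q2) {$q_2$} (3.5,0) node (p2) {$p_2$} (4.5,0) node (s3) {$s_3$}
 (5.5,0) node (q3) {$q_3$} (6.5,0) node (p3) {$p_3$} (7.5,0) node (s1) {$s_1$}
 (8.5,0) node (q1b) {$(q_1)$};
\path (0.5,1) node (e1) {$e_1$} (1.5,1) node (f1) {$f_1$} (3.5,1) node (e2) {$e_2$}
 (4.5,1) node (f2) {$f_2$} (6.5,1) node (e3) {$e_3$} (7.5,1) node (f3) {$f_3$};
\path (0,2) node (a1) {$a_1$} (1,2) node (b1) {$b_1$} (2,2) node (c1) {$c_1$}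
 (3,2) node (a2) {$a_2$} (4,2) node (b2) {$b_2$} (5,2) node (c2) {$c_2$}
 (6,2) node (a3) {$a_3$} (7,2) node (b3) {$b_3$} (8,2) node (c3) {$c_3$};
\path (1.5,3) node (ga) {$g_a$} (2.5,3) node (gb) {$g_b$} (3.5,3) node (gc) {$g_c$}
 (4.5,3) node (ha) {$h_a$} (5.5,3) node (hb) {$h_b$} (6.5,3) node (hc) {$h_c$};
\draw (p1)--(e1)--(q1) (q1b)--(f3)--(s1)
 (p2)--(e2)--(q2)--(f1)--(s2) (p3)--(e3)--(q3)--(f2)--(s3);
\draw (a1)--(e1)--(b1)--(f1)--(c1) (a2)--(e2)--(b2)--(f2)--(c2) (a3)--(e3)--(b3)--(f3)--(c3);
\draw (a1)--(ga)--(a2)--(ha)--(a3) (b1)--(gb)--(b2)--(hb)--(b3) (c1)--(gc)--(c2)--(hc)--(c3);
\end{tikzpicture}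
\caption{Hasse diagram of the 30-element poset $Q$ with rank sizes $9,6,9,6$, from bottom to top. The element $q_1$ is drawn twice, at both ends of the bottom row. Between any two consecutive ranks the cover relations form three disjoint paths on five vertices.}
\label{fig:Q}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Proposition~\ref{prop:paths}, $Q$ has NM, and it suffices to show that no three pairs satisfy (T0)--(T2). Suppose that three pairs do. The triples of $G_0$ are $D_i=\{p_i,q_i,s_i\}$, those of $G_1$ are the rows $\{a_i,b_i,c_i\}$, and those of $G_2$ are the columns $\{t_1,t_2,t_3\}$. By (T1) we can write the pairs as $x^{(i)}<y^{(i)}$ with $y^{(i)}$ in row $i$. Some element of $Q_1$ lies between $x^{(i)}$ and $y^{(i)}$, and the only elements of $Q_1$ below row $i$ are $e_i$ and $f_i$. The lower covers of $e_i$ are $p_i,q_i\in D_i$, and those of $f_i$ are $q_{i+1},s_{i+1}\in D_{i+1}$. So either $x^{(i)}\in D_i$, and we say that row $i$ \emph{stays}, or $x^{(i)}\in D_{i+1}$, and we say that row $i$ \emph{shifts}.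

The only lower cover of $a_i$ is $e_i$, so row $i$ stays if $y^{(i)}=a_i$. The only lower cover of $c_i$ is $f_i$, so row $i$ shifts if $y^{(i)}=c_i$. By (T2) one top carries the letter $a$ and one the letter $c$, so some row stays and some row shifts. Start at a row that shifts and go around $\mathbb Z_3$ until the first row $i$ that stays. Then row $i-1$ shifts, and both $x^{(i-1)}$ and $x^{(i)}$ lie in $D_i$. This contradicts (T0).
\end{proof}

\begin{remark}
Both the twist and the columns are needed. If $f_{i-1}$ is replaced by $f_i$ in $G_0$, the pairs $p_1<a_1$, $p_2<b_2$, $s_3<c_3$ satisfy (T0)--(T2). If the twist is kept but the triples of $G_2$ are taken to be the rows, the pairs $p_i<a_i$ do. In both cases the poset is nested by Proposition~\ref{prop:paths}.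
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:allranks}]
Let $n\ge3$. Add to $Q$ new ranks $4,\dots,n$, each a copy of $Q_3$, and let each element of rank $j$ with $3\le j<n$ be covered exactly by its copy in rank $j+1$. The result is graded of rank $n$, and the order it induces on ranks $0,\dots,3$ is that of $Q$. The new layers are perfect matchings, where $|\Gamma(X)|=|X|$, so the poset has NM by Lemma~\ref{lem:layers}. Suppose that it has a nested partition. Intersect the chains with $Q$ and discard the empty ones. The rank sets $r(C)\cap\{0,1,2,3\}$ are still totally ordered by inclusion, so by Lemma~\ref{lem:shape} we have a nested partition of $Q$, contrary to Theorem~\ref{thm:counter}. For $n\le2$ the statement is (K1).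
\end{proof}

\section{Divisible rank sizes}

When all ranks have the same size, perfect matchings between consecutive ranks solve the problem. Divisibility lets us reduce to this case. If $a<s$ are the two smallest sizes and $a\mid s$, we replace each element of a rank of size $a$ by $s/a$ copies. The new poset has NM and one size fewer, so by induction it has a nested partition, with $s$ chains that meet all ranks. Back in $P$, only $a$ of these chains may keep their elements in the small ranks, and they must use each such element once. The following example shows that no set of $a$ chains need be suitable for all small ranks at once, and how to get around this.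

\begin{example}\label{ex:reroute}
Let $\alpha,\beta,\gamma$ range over $\mathbb Z_2$, and let $P$ have profile $(2,4,2,4,2)$ and cover relations $x_\alpha<u_{\alpha\beta}<y_\beta<v_{\beta\gamma}<w_\gamma$. In each layer the two elements of the small side have disjoint pairs of neighbors, so $|\Gamma(X)|=2|X|$ and $P$ has NM. After doubling the ranks $0,2,4$, one partition into full chains is
\[
\lambda_{\alpha\beta}:\quad x_\alpha<u_{\alpha\beta}<y_\beta<v_{\beta,\alpha+\beta}<w_{\alpha+\beta},
\]
where each $x,y,w$ occurs on two chains, once for each copy. Two of these chains that differ in both $\alpha$ and $\beta$ have the same $\alpha+\beta$, so no two of them are disjoint in $P$. But a suitable pair exists for each gap between small ranks: $T_1=\{\lambda_{00},\lambda_{11}\}$ covers the $x$'s and the $y$'s, and $T_2=\{\lambda_{00},\lambda_{01}\}$ covers the $y$'s and the $w$'s. The chains $\lambda_{11}$ and $\lambda_{01}$ both pass through $y_1$, so we may exchange their parts above $y_1$. This gives the full chains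
\[
x_0<u_{00}<y_0<v_{00}<w_0,\qquad x_1<u_{11}<y_1<v_{11}<w_1 ,
\]
and the other two chains, with their elements of rank $0,2,4$ deleted, become $u_{01}<v_{10}$ and $u_{10}<v_{01}$. These four chains form a nested partition of $P$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:div}]
We use induction on the number of distinct rank sizes. If there is one size, Lemma~\ref{lem:bip}(b) gives a perfect matching in each layer, and concatenating them partitions $P$ into chains that meet all ranks.

Otherwise let $a<s$ be the two smallest sizes. By hypothesis $d=s/a$ is an integer; this is the only use of divisibility, apart from passing it on to the induction. Let $I=\{i_1<\dots<i_k\}$ be the set of ranks of size $a$, and let $J=\{0,\dots,n\}\setminus I$, which is nonempty.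

\emph{The poset $P^*$.} Replace each element of each rank in $I$ by $d$ copies, let $\pi\colon P^*\to P$ be the projection, and put $x<y$ in $P^*$ if and only if $\pi(x)<\pi(y)$. Then $y$ covers $x$ exactly when $\pi(y)$ covers $\pi(x)$, and $\pi$ preserves being minimal or maximal, so $P^*$ is graded of rank $n$ with rank function $r\circ\pi$. Each layer of $P^*$ arises from the corresponding layer of $P$ by copying neither side, one side, or both sides in turn. So $P^*$ has NM by Lemmas~\ref{lem:bip}(c) and~\ref{lem:layers}. Its rank sizes are those of $P$ other than $a$, so it has one size fewer and satisfies the hypothesis. By induction $P^*$ has a nested partition. The smallest size in $P^*$ is $s$, so by Lemma~\ref{lem:shape} the set $L=\{C_1,\dots,C_s\}$ consists of chains that meet all ranks, and every other chain misses all ranks of size $s$, in particular all ranks in $I$. We identify the ranks in $J$ of $P^*$ and of $P$.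

For $\lambda\in L$ and $1\le j\le k$ let $z_j(\lambda)\in P_{i_j}$ be the image under $\pi$ of the element of $\lambda$ of rank $i_j$. The chains of $L$ pass once through each of the $s$ elements of $P^*_{i_j}$, so each fiber of $z_j\colon L\to P_{i_j}$ has exactly $d$ members. The ranks in $I$ cut $\lambda$ into \emph{pieces} $\lambda_0,\dots,\lambda_k\subseteq P$, possibly empty: $\lambda_0$ in the ranks below $i_1$, $\lambda_j$ in the ranks strictly between $i_j$ and $i_{j+1}$, and $\lambda_k$ in the ranks above $i_k$.

\emph{One transversal for each gap.} Let $1\le j<k$. Regard $L$ as the edge set of a bipartite multigraph on $(P_{i_j},P_{i_{j+1}})$ in which $\lambda$ joins $z_j(\lambda)$ to $z_{j+1}(\lambda)$. Every vertex has degree $d$, so by K\"onig's theorem there is a perfect matching, that is, a set $T_j\subseteq L$ on which both $z_j$ and $z_{j+1}$ are bijective. Let $T_0$ contain one member of each fiber of $z_1$, and $T_k$ one member of each fiber of $z_k$. Then for $1\le j\le k$ each fiber of $z_j$ contains exactly one member of $T_{j-1}$ and exactly one member of $T_j$.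

\emph{Rerouting.} Let $\sigma_j$ be the permutation of $L$ that exchanges these two members in each fiber of $z_j$, if they differ, and fixes everything else. Then $z_j\circ\sigma_j=z_j$ and $\sigma_j(T_{j-1})=T_j$. For $\lambda\in L$ put $\lambda^{(0)}=\lambda$ and $\lambda^{(j)}=\sigma_j(\lambda^{(j-1)})$, and let $R(\lambda)$ be the sequence
\[
\lambda^{(0)}_0,\ z_1(\lambda^{(0)}),\ \lambda^{(1)}_1,\ z_2(\lambda^{(1)}),\ \dots,\ z_k(\lambda^{(k-1)}),\ \lambda^{(k)}_k .
\]
Since $z_j(\lambda^{(j-1)})=z_j(\lambda^{(j)})$, the segment from $z_j(\lambda^{(j-1)})$ to $z_{j+1}(\lambda^{(j)})$ is part of the chain $\pi(\lambda^{(j)})$; the first segment is part of $\pi(\lambda^{(0)})$ and the last of $\pi(\lambda^{(k)})$. Consecutive segments share an endpoint, so $R(\lambda)$ is a chain of $P$ that meets all ranks. For each $j$ the map $\lambda\mapsto\lambda^{(j)}$ is a permutation of $L$ that sends $T_0$ onto $T_j$. This has two consequences. First, every piece $\mu_j$ with $\mu\in L$ and $0\le j\le k$ occurs in exactly one chain $R(\lambda)$. Second, as $\lambda$ runs through $T_0$, the element $z_j(\lambda^{(j)})$ runs once through $P_{i_j}$.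

\emph{The partition of $P$.} Take the $a$ chains $R(\lambda)$ with $\lambda\in T_0$; the $s-a$ chains obtained from $R(\lambda)$, $\lambda\in L\setminus T_0$, by deleting the elements of rank in $I$; and the chains of $P^*$ outside $L$, which lie in $P$. An element of rank in $I$ lies on exactly one chain of the first kind and on no other. An element of rank in $J$ lies either in exactly one piece, and then on exactly one chain of the first two kinds, or on exactly one chain of the third kind. The rank sets are $\{0,\dots,n\}$, then $J$, then subsets of $J$ that are totally ordered among themselves. By Lemma~\ref{lem:shape} the partition is nested.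
\end{proof}

\section{Unimodal profiles}

For a unimodal profile the sets $\{i:N_i\ge j\}$ are intervals around the peak, so by Lemma~\ref{lem:shape} no chain skips a rank, and it is natural to grow the chains outward from $P_t$. At each stage only the longest chains may be extended, and adjoining a smaller rank selects some of them to survive. The difficulty is that a selection made for the rank below must still serve the rank above. In ranks $0,1,2$ of Example~\ref{ex:reroute}, the matching $x_0<u_{00}$, $x_1<u_{10}$ is a bad selection, since $y_1$ lies above neither survivor. The following lemma selects survivors that keep the NM property toward the other side.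

\begin{lemma}\label{lem:select}
Let $K$--$B$ and $K$--$C$ be NM graphs with $|K|=s\ge|B|=b\ge|C|=c$ and $c\mid b$. Then there is a set $W\subseteq K$ with $|W|=b$ that is perfectly matched to $B$ and such that the induced graph $W$--$C$ is NM.
\end{lemma}

\begin{proof}
The graph $W$--$C$ will be NM if each element of $C$ has $b/c$ neighbors of its own in $W$. To ask for these neighbors and for the matching at the same time, replace each $z\in C$ by $b/c$ copies, which gives a set $C'$ of size $b$, and direct all edges as $B\to K\to C'$. We want $b$ disjoint directed paths from $B$ to $C'$. By Lemma~\ref{lem:bip}(a) and (c), every $X\subseteq B$ and every $X\subseteq C'$ has at least $|X|s/b$ neighbors in $K$.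

Let $S=B_1\cup K_1\cup C_1$, with $B_1\subseteq B$, $K_1\subseteq K$, $C_1\subseteq C'$, meet every directed path from $B$ to $C'$, and put $b_1=|B_1|$, $c_1=|C_1|$. We show $|S|\ge b$, and we may assume $b_1+c_1<b$. A vertex of $K$ with a neighbor in $B\setminus B_1$ and a neighbor in $C'\setminus C_1$ is the middle of a path whose ends avoid $S$, so it lies in $K_1$. Two subsets $Y,Y'$ of $K$ share at least $|Y|+|Y'|-s$ elements, and therefore
\[
|K_1|\ \ge\ \frac sb(b-b_1)+\frac sb(b-c_1)-s\ =\ \frac sb\,(b-b_1-c_1)\ \ge\ b-b_1-c_1 ,
\]
where the last step uses $s\ge b$. Thus $|S|\ge b$, and Menger's theorem gives $b$ disjoint paths. Each has the form $x\to\kappa\to z'$, and together they use all of $B$ and all of $C'$. Let $W$ be the set of middle vertices. The first edges match $W$ perfectly to $B$. The second edges assign to the elements of $C$ pairwise disjoint sets of $b/c$ neighbors in $W$, so $X\subseteq C$ has at least $|X|b/c$ neighbors in $W$. Hence $W$--$C$ is NM by Lemma~\ref{lem:bip}(a).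
\end{proof}

\begin{remark}
The lemma fails without $c\mid b$. Let $K=\{1,\dots,6\}$, let $B$ consist of the blocks $\{1,2\},\{3,4\},\{5,6\}$ and $C$ of the blocks $\{1,2,3\},\{4,5,6\}$, and join each point to the blocks that contain it. Both graphs are NM. If $|W|=3$, one block of $C$ contains at most one point of $W$, and $1/3<1/2$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:uni}]
We follow the sequence of intervals in the statement. For each $[\ell,u]$, with $s=\min_{\ell\le i\le u}N_i$, we prove the following.
\begin{itemize}
\item[(I1)] The ranks $\ell-1$ and $u+1$, where they exist, have size at most $s$.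
\item[(I2)] $P_\ell\cup\dots\cup P_u$ has a partition into chains with totally ordered rank sets, in which the set $K$ of chains with rank set $[\ell,u]$ has $s$ members.
\item[(I3)] The graphs $K$--$P_{\ell-1}$ and $K$--$P_{u+1}$ are NM, where these ranks exist. Here $\kappa\in K$ is joined to $x\in P_{\ell-1}$ if $x$ is below the element of $\kappa$ of rank $\ell$, and to $y\in P_{u+1}$ if $y$ is above the element of $\kappa$ of rank $u$.
\end{itemize}
For $[t,t]$ let $K$ consist of the one-element chains in $P_t$. Then (I1) holds because $t$ is a peak, and the graphs in (I3) are layers of $P$.

Assume (I1)--(I3) for $[\ell,u]\ne[0,n]$. The hypotheses and (I1)--(I3) are preserved when the order of $P$ is reversed, so we may assume that $\ell-1$ is adjoined next. Let $b=N_{\ell-1}$, so $b\le s$ by (I1). If $u<n$, let $c=N_{u+1}$; then $c\le b$ by the greedy rule. We choose $W\subseteq K$ with $|W|=b$, perfectly matched to $P_{\ell-1}$, such that $W$--$P_{u+1}$ is NM if $u<n$.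
\begin{itemize}
\item If $b=s$, let $W=K$. The perfect matching exists by (I3) and Lemma~\ref{lem:bip}(b), and $K$--$P_{u+1}$ is NM by (I3).
\item If $b<s$ and $u<n$, then $c\mid b$ by hypothesis, and Lemma~\ref{lem:select} with $B=P_{\ell-1}$ and $C=P_{u+1}$ gives $W$.
\item If $b<s$ and $u=n$, match $P_{\ell-1}$ into $K$ by Lemma~\ref{lem:bip}(b) and let $W$ be the set of matched chains.
\end{itemize}
Extend each chain in $W$ by its partner in $P_{\ell-1}$ and leave the other chains unchanged. This partitions $P_{\ell-1}\cup\dots\cup P_u$ into chains. The extended chains form the set $K'$ of chains with rank set $[\ell-1,u]$, which contains all old rank sets. The new minimum size is $b=|K'|$, so (I2) holds. For (I1), we have $N_{\ell-2}\le N_{\ell-1}=b$ by unimodality, and $c\le b$. For (I3), sending a chain in $K'$ to its lowest element is a bijection onto $P_{\ell-1}$, so $K'$--$P_{\ell-2}$ is isomorphic to the layer $G_{\ell-2}$. The top elements have not changed, so $K'$--$P_{u+1}$ is isomorphic to $W$--$P_{u+1}$. Both graphs are NM.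

When $[\ell,u]=[0,n]$, (I2) and Lemma~\ref{lem:shape} give a nested partition of $P$.
\end{proof}

Unimodality and the greedy order together supply the inequalities $s\ge b\ge c$ that Lemma~\ref{lem:select} requires. For rank-symmetric profiles the divisibility condition holds automatically.

\begin{corollary}[Anderson; Griggs]\label{cor:AG}
A poset with the NM and RSU properties is a symmetric chain order.
\end{corollary}

\begin{proof}
Take $t=\lfloor n/2\rfloor$, and consider a stage at which both neighbors exist and $c\le b<s$. The set $\{i:N_i\ge s\}$ is an interval by unimodality; it contains $[\ell,u]$ but neither $\ell-1$ nor $u+1$, so it equals $[\ell,u]$. It is invariant under $i\mapsto n-i$, so $\ell+u=n$ and $N_{\ell-1}=N_{u+1}$. Thus $b=c$, and Theorem~\ref{thm:uni} applies.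
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Normalized matching and nested chain orders},
\texttt{http://jupiter.math.nctu.edu.tw:80/\allowbreak\textasciitilde weng/\allowbreak references/\allowbreak WangYi/\allowbreak dam620.pdf}.
\end{thebibliography}
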